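\title{The sharp coboundary expansion constant of complete $(d+1)$-partite complexes in codimension one}

\begin{abstract}
Let $\Lambda^d_{n_0,\dots,n_d}$ be the $d$-dimensional complete $(d+1)$-partite simplicial complex with parts of sizes $n_0,\dots,n_d$, where $d\ge2$. We prove the conjectured lower bound $\eta_{d-1}(\Lambda^d_{n_0,\dots,n_d})\ge (d+1)/2^d$ for its normalized coboundary expansion constant over $\mathbb{F}_2$. Equality holds if and only if $2^d$ divides every $n_i$, and we determine all extremal cochains: their coboundaries are the solution sets of equations $\pi_0(x_0)+\dots+\pi_d(x_d)=0$ in $\mathbb{F}_2^d$, where each $\pi_i$ has fibers of equal size. The proof translates the problem into one about sums modulo $2$ of functions on a product space and combines a coning argument with a sharp lower bound for the mean squared density of such sums on lines.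
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a finite pure $d$-dimensional simplicial complex, that is, every face lies in a $d$-dimensional face. For $0\le k\le d$ let $X(k)$ be the set of $k$-faces (faces with $k+1$ vertices) and let $C^k=C^k(X;\mathbb{F}_2)$ be the space of functions $X(k)\to\mathbb{F}_2$, which we identify with subsets of $X(k)$. The coboundary $\delta c\in C^{k+1}$ of $c\in C^k$ is the set of $(k+1)$-faces that contain an odd number of faces of $c$, and $\delta\delta=0$. Cochains are measured with the normalized (Dotterrer--Kaufman--Wagner) norm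
\[
\|c\|=\sum_{\sigma\in c}\mathrm{wt}(\sigma),\qquad
\mathrm{wt}(\sigma)=\frac{|\{\tau\in X(d):\sigma\subseteq\tau\}|}{\binom{d+1}{k+1}\,|X(d)|}.
\]
Thus $\|c\|$ is the probability that a uniformly random $k$-face of a uniformly random $d$-face belongs to $c$. For $1\le k\le d-1$ let $B^k=\delta C^{k-1}$ be the space of coboundaries, and let $\|[c]\|=\min_{b\in B^k}\|c+b\|$ be the distance from $c$ to $B^k$. The \emph{coboundary expansion constant} is
\[
\eta_k(X)=\min\Big\{\frac{\|\delta c\|}{\|[c]\|}:\ c\in C^k\setminus B^k\Big\}.
\]
All weights are positive, so $\eta_k(X)>0$ if and only if every $k$-cochain with $\delta c=0$ is a coboundary, that is, if and only if $H^k(X;\mathbb{F}_2)=0$. The constant makes this vanishing quantitative: a cochain with small coboundary is close to $B^k$, at distance at most $\|\delta c\|/\eta_k(X)$.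

For positive integers $n_0,\dots,n_d$, the \emph{complete $(d+1)$-partite complex} $\Lambda^d_{n_0,\dots,n_d}$ has vertex set $V_0\sqcup\dots\sqcup V_d$ with $|V_i|=n_i$, and its faces are the vertex sets containing at most one vertex of each $V_i$. Its $d$-faces are the tuples $(x_0,\dots,x_d)\in V_0\times\dots\times V_d$. If all $n_i$ equal $1$, the complex is a single simplex and $\eta_{d-1}=d+1$, since a single $(d-1)$-face has norm $1/(d+1)$ and its coboundary has norm $1$. How small can $\eta_{d-1}$ become when the parts are larger? The bound in the following theorem is part (i) of Conjecture~10.1 of \cite{source}.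

\begin{theorem}\label{thm:bound}
For all $d\ge2$ and $n_0,\dots,n_d\ge1$,
\[
\eta_{d-1}(\Lambda^d_{n_0,\dots,n_d})\ge\frac{d+1}{2^d}.
\]
\end{theorem}

The constant is optimal for every $d\ge2$, and the case of equality has the following description.

\begin{theorem}\label{thm:equality}
Equality holds in Theorem~\ref{thm:bound} if and only if $2^d\mid n_i$ for all $i$. In that case, $c\in C^{d-1}\setminus B^{d-1}$ satisfies $\|\delta c\|=\frac{d+1}{2^d}\|[c]\|$ if and only if there are maps $\pi_i:V_i\to\mathbb{F}_2^d$, each with all fibers of equal size, such that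
\[
\delta c=\Big\{(x_0,\dots,x_d):\ \sum_i\pi_i(x_i)=0\Big\}.
\]
\end{theorem}

Section~\ref{sec:translation} restates both theorems in terms of functions on $V_0\times\dots\times V_d$, a setting in which one can induct on the number of factors. Section~\ref{sec:examples} solves the case of two factors by hand and explains where the number $2^d$ comes from. The natural induction (Section~\ref{sec:coning}) loses almost a factor of $2$ unless one knows that a coboundary has substantial density on the lines through its own points. That fact, the energy inequality of Section~\ref{sec:energy}, is the heart of the proof. Sections~\ref{sec:latin} and~\ref{sec:group} treat the case of equality: an extremal coboundary is first shown to be a blown-up Latin hypercube, and the group $\mathbb{F}_2^d$ is then recovered from it.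

\section{Functions on a product space}\label{sec:translation}

Let $d\ge0$ and let $\Omega=V_0\times\dots\times V_d$ be a product of nonempty finite sets, $|V_i|=n_i$, with the uniform probability measure and expectation $\mathbb{E}$. A \emph{line in direction $i$} is obtained by fixing all coordinates except $x_i$, and $\mathbb{E}_ig$ denotes the average of $g$ over $x_i$; it is a function on $\Omega$ that is constant on lines in direction $i$. We identify functions $\Omega\to\{0,1\}$ with subsets of $\Omega$, write $\oplus$ for their addition modulo $2$, and write $[P]$ for the indicator function of a condition $P$.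

\begin{definition}
A \emph{decomposition} of $f:\Omega\to\{0,1\}$ is an expression $f=a_0\oplus\dots\oplus a_d$ in which $a_i:\Omega\to\{0,1\}$ does not depend on $x_i$. If $f$ has a decomposition, it is \emph{decomposable}, and its \emph{cost} is
\[
m(f)=\min\sum_{i=0}^d\mathbb{E}a_i ,
\]
the minimum over all decompositions of $f$.
\end{definition}

For $d=0$ the decomposable functions are the two constants, and $m(f)=\mathbb{E}f$. In general $m(f)\ge\mathbb{E}f$, because $f\le\sum_ia_i$ pointwise, and equality holds when $f$ does not depend on one of the coordinates. The question is how much larger than $\mathbb{E}f$ the cost can be.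

Now let $d\ge2$ and $X=\Lambda^d_{n_0,\dots,n_d}$. A $d$-cochain is a function $\Omega\to\{0,1\}$, and its norm is its expectation. A $(d-1)$-face misses exactly one part $V_i$, so a $(d-1)$-cochain $c$ is a tuple $(a_0,\dots,a_d)$, where $a_i(x)=1$ if the face obtained from $x$ by deleting $x_i$ belongs to $c$. The function $a_i$ does not depend on $x_i$, every such tuple arises, and $\delta c=a_0\oplus\dots\oplus a_d$. A face missing $V_i$ lies in $n_i$ top faces, so it has weight $n_i/\big((d+1)\prod_jn_j\big)$, and it contributes $n_i/\prod_jn_j$ to $\mathbb{E}a_i$. Hence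
\[
\|c\|=\frac1{d+1}\sum_i\mathbb{E}a_i .
\]
In the same way a $(d-2)$-cochain is a family $(b_{ij})$ indexed by unordered pairs $i\ne j$, with $b_{ij}$ independent of $x_i$ and $x_j$, and the $i$-th component of its coboundary is $\bigoplus_{j\ne i}b_{ij}$.

To identify $\|[c]\|$ with a cost we need to know that two cochains with the same coboundary differ by an element of $B^{d-1}$.

\begin{lemma}\label{lem:cocycle}
Let $d\ge2$ and $c\in C^{d-1}$. If $\delta c=0$, then $c\in B^{d-1}$.
\end{lemma}

\begin{proof}
We remove the components of $c=(a_0,\dots,a_d)$ one at a time by adding coboundaries, which preserves the relation $\bigoplus_ia_i=0$. Suppose $a_i=0$ for all $i<\ell$, where $0\le\ell<d$. Then $a_\ell=\bigoplus_{i>\ell}a_i$. Fix $p\in V_\ell$ and let $b_{\ell i}$, for $i>\ell$, be obtained from $a_i$ by substituting $x_\ell=p$; it depends on neither $x_\ell$ nor $x_i$. Since $a_\ell$ does not depend on $x_\ell$, the substitution gives $a_\ell=\bigoplus_{i>\ell}b_{\ell i}$. Let $b$ be the $(d-2)$-cochain with these components and all others zero. Adding $\delta b$ to $c$ makes the $\ell$-th component zero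 and changes, apart from it, only components with index $i>\ell$. After the steps $\ell=0,\dots,d-1$ we have $a_0=\dots=a_{d-1}=0$, and then $a_d=0$.
\end{proof}

So the cochains $c+b$ with $b\in B^{d-1}$ are exactly the decompositions of $\delta c$. We conclude that $\delta$ maps $C^{d-1}$ onto the decomposable functions, that $c\notin B^{d-1}$ if and only if $\delta c\ne0$, and that
\begin{equation}\label{eq:dictionary}
\|\delta c\|=\mathbb{E}[\delta c],\qquad \|[c]\|=\frac{m(\delta c)}{d+1}.
\end{equation}

Call a map $\pi:V\to\mathbb{F}_2^k$ on a nonempty finite set \emph{balanced} if all its fibers have equal size. A balanced map is surjective, and one exists if and only if $2^k$ divides $|V|$. Call $f:\Omega\to\{0,1\}$ \emph{linear} if $f=[\sum_{i=0}^d\pi_i(x_i)=0]$ for some balanced maps $\pi_i:V_i\to\mathbb{F}_2^d$; the dimension of the target is one less than the number of factors. The rest of the paper proves the following two statements.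

\begin{theorem}\label{thm:cost}
Let $d\ge0$. Every decomposable $f:\Omega\to\{0,1\}$ satisfies $m(f)\le2^d\,\mathbb{E}f$.
\end{theorem}

Call $f$ \emph{extremal} if it is decomposable, nonzero, and $m(f)=2^d\,\mathbb{E}f$.

\begin{theorem}\label{thm:extremal}
Let $d\ge1$. A function $f:\Omega\to\{0,1\}$ is extremal if and only if it is linear.
\end{theorem}

\begin{proof}[Proof of Theorems~\ref{thm:bound} and~\ref{thm:equality} from Theorems~\ref{thm:cost} and~\ref{thm:extremal}]
Let $c\notin B^{d-1}$ and $f=\delta c\neq0$. By \eqref{eq:dictionary} and Theorem~\ref{thm:cost},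
\[
\frac{\|\delta c\|}{\|[c]\|}=(d+1)\frac{\mathbb{E}f}{m(f)}\ge\frac{d+1}{2^d},
\]
with equality if and only if $f$ is extremal, that is, linear. This gives Theorem~\ref{thm:bound} and the second assertion of Theorem~\ref{thm:equality}. Since $\eta_{d-1}$ is a minimum over a finite set and every nonzero decomposable function is $\delta c$ for some $c\notin B^{d-1}$, equality holds in Theorem~\ref{thm:bound} if and only if a linear function exists on $\Omega$. This happens if and only if $2^d\mid n_i$ for all $i$.
\end{proof}

\section{Two factors, and the linear functions}\label{sec:examples}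

\begin{example}[two factors]\label{ex:two}
Let $d=1$. A decomposable function has the form $f=a(x_0)\oplus b(x_1)$; let $\alpha=\mathbb{E}a$ and $\beta=\mathbb{E}b$. If also $f=a'(x_0)\oplus b'(x_1)$, then $a\oplus a'=b\oplus b'$ is a function of $x_0$ alone and of $x_1$ alone, hence constant. So the only decompositions are $(a,b)$ and $(1\oplus a,1\oplus b)$, and we may assume $m(f)=\alpha+\beta\le1$. Then
\[
\mathbb{E}f=\alpha+\beta-2\alpha\beta\ \ge\ (\alpha+\beta)-\tfrac12(\alpha+\beta)^2\ \ge\ \tfrac12(\alpha+\beta)=\tfrac12m(f).
\]
For $f\ne0$ equality holds if and only if $\alpha=\beta$ and $\alpha+\beta=1$, that is, $\alpha=\beta=\frac12$. In that case $f=[a(x_0)+(1+b(x_1))=0]$ with balanced maps to $\mathbb{F}_2$. In particular Theorem~\ref{thm:cost} holds for $d=1$, and every extremal function is linear.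
\end{example}

The extremal function of the example has the same density on every line. The next proof shows that this property alone forces the cost of a nonzero decomposable function to be at least $1$, however small the density.

\begin{proposition}\label{prop:linear}
Let $d\ge1$ and let $f$ be linear. Then $f$ is decomposable, $\mathbb{E}_if\equiv2^{-d}$ for every $i$, $\mathbb{E}f=2^{-d}$, and $m(f)\ge1$.
\end{proposition}

\begin{proof}
Let $f=[\sum_i\pi_i(x_i)=0]$ and let $\pi_i(x_i)_k$ be the $k$-th coordinate of $\pi_i(x_i)$. Over $\mathbb{F}_2$,
\[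
f=\prod_{k=1}^{d}\Big(1+\sum_{i=0}^d\pi_i(x_i)_k\Big).
\]
Each term in the expansion is a product of at most $d$ functions of one variable, so it does not depend on at least one of the $d+1$ variables. Collecting the terms according to a missing variable gives a decomposition.

On a line in direction $i$ the condition $f=1$ prescribes the value of $\pi_i(x_i)$, so it holds at exactly $n_i2^{-d}$ points. Hence $\mathbb{E}_if\equiv2^{-d}$ and $\mathbb{E}f=2^{-d}$. Let $f=\bigoplus_ia_i$ be any decomposition. Since $a_i$ does not depend on $x_i$, we have $\mathbb{E}[fa_i]=\mathbb{E}[(\mathbb{E}_if)\,a_i]=2^{-d}\,\mathbb{E}a_i$. Wherever $f=1$ some $a_i$ equals $1$, so $f\le\sum_ifa_i$, and taking expectations gives $2^{-d}\le2^{-d}\sum_i\mathbb{E}a_i$.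
\end{proof}

Thus $m(f)\ge2^d\,\mathbb{E}f$ for linear $f$, and no constant smaller than $2^d$ can work in Theorem~\ref{thm:cost}. Once that theorem is proved, it gives $m(f)\le1$, so linear functions are extremal; this is the ``if'' part of Theorem~\ref{thm:extremal}.

One might try to do better with a larger target group. A parity condition stands in the way. Choose two distinct elements $x_i,x_i'$ in each $V_i$ and consider the box $\prod_i\{x_i,x_i'\}$. A function independent of $x_i$ takes equal values at corners that differ only in coordinate $i$, so
\begin{equation}\label{eq:box}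
\text{a decomposable function equals $1$ at an even number of corners of every box.}
\end{equation}
If the $\pi_i$ map onto $\mathbb{F}_2^{d+1}$ with basis $\varepsilon_0,\dots,\varepsilon_d$, then a box with $\pi_i(x_i)=0$ and $\pi_i(x_i')=\varepsilon_i$ has exactly one corner with $\sum_i\pi_i=0$, so $[\sum_i\pi_i=0]$ is not decomposable. Other groups of the same order can fail as well: for $d=2$ the function $[x_0+x_1+x_2=0]$ on $(\mathbb{Z}/4)^3$ equals $1$ at only one corner of $\{0,1\}^3$. This suggests that $2^{-d}$ is the smallest constant density on lines that a nonzero decomposable function can have, and that $2^d$ is the right constant.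

\section{Coning}\label{sec:coning}

An upper bound for $m(f)$ requires constructing a cheap decomposition. We use one slice of $f$ as the component $a_i$ and correct the error on each of the other slices by induction.

Let $d\ge1$. For $y\in V_i$ let $f_y$ be the restriction of $f$ to $x_i=y$, a function on $\prod_{j\ne i}V_j$ (the $V_i$ are disjoint, so $y$ determines $i$). A slice of a decomposable function need not be decomposable: if $f$ does not depend on $x_i$, its slices in direction $i$ are arbitrary. Differences of slices behave better. If $f=\bigoplus_ja_j$ and $y,z\in V_i$, then $a_i$ cancels: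
\[
f_y\oplus f_z=\bigoplus_{j\ne i}\big((a_j)_y\oplus(a_j)_z\big).
\]
So $f_y\oplus f_z$ is a decomposable function on a product of $d$ factors.

\begin{lemma}\label{lem:cone}
Let $d\ge1$, let $f$ be decomposable and let $y\in V_i$. Then, with $z$ uniform in $V_i$,
\[
m(f)\le\mathbb{E}f_y+\mathbb{E}_z\,m(f_y\oplus f_z).
\]
\end{lemma}

\begin{proof}
For each $z\in V_i$ choose an optimal decomposition $f_y\oplus f_z=\bigoplus_{j\ne i}a_j^z$. Let $a_i$ be $f_y$, regarded as a function on $\Omega$ that ignores $x_i$, and for $j\ne i$ let $a_j$ equal $a_j^z$ on the slice $x_i=z$. Then $a_j$ does not depend on $x_j$, and on the slice $x_i=z$ the sum $\bigoplus_ka_k$ equals $f_y\oplus f_y\oplus f_z=f_z$. This is a decomposition of $f$, with $\mathbb{E}a_i=\mathbb{E}f_y$ and $\sum_{j\ne i}\mathbb{E}a_j=\mathbb{E}_z\,m(f_y\oplus f_z)$.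
\end{proof}

\begin{example}\label{ex:klein}
Let $d=2$, $V_i=\mathbb{F}_2^2$ and $f=[x_0+x_1+x_2=0]$, so $\mathbb{E}f=\frac14$. Cone from $y=0\in V_0$. The slice $f_0=[x_1+x_2=0]$ has density $\frac14$. For $z\ne0$ let $\lambda$ be the linear functional with kernel $\{0,z\}$; then $f_0\oplus f_z=[x_1+x_2\in\{0,z\}]=\big(1\oplus\lambda(x_1)\big)\oplus\lambda(x_2)$ has cost $\frac12+\frac12=1$. The lemma gives $m(f)\le\frac14+\frac34\cdot1=1$, which matches the lower bound of Proposition~\ref{prop:linear}. So coning is lossless here.
\end{example}

To run the induction we need the average density of $f_y\oplus f_z$. For any $f:\Omega\to\{0,1\}$ put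
\[
t=\mathbb{E}f,\qquad Q_i=\mathbb{E}\big[(\mathbb{E}_if)^2\big],\qquad \bar Q=\frac1{d+1}\sum_{i=0}^dQ_i .
\]
We call $Q_i$ the \emph{energy} of $f$ in direction $i$. Since $Q_i=\mathbb{E}[f\cdot\mathbb{E}_if]$, we have $Q_i\le t$, and $Q_i/t$ is the probability that a uniform point of $f$ stays in $f$ when its $i$-th coordinate is resampled. For independent uniform $y,z\in V_i$, the identity $f_y\oplus f_z=f_y+f_z-2f_yf_z$ gives
\begin{equation}\label{eq:slicemean}
\mathbb{E}_{y,z}\,\mathbb{E}[f_y\oplus f_z]=2(t-Q_i).
\end{equation}
Suppose $m\le C\cdot\mathbb{E}$ holds on products of $d$ factors. Averaging Lemma~\ref{lem:cone} over $y$ gives $m(f)\le t+2C(t-Q_i)$. If we discard $Q_i$, the constants obey $C_d=1+2C_{d-1}$ with $C_0=1$, so $C_d=2^{d+1}-1$, almost twice the claimed value. To pass from $2^{d-1}$ to $2^d$, the term $2^dQ_i$ must pay for the summand $t$ in at least one direction. This is what the following inequality provides.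

\begin{proposition}[energy inequality]\label{prop:energy}
Let $d\ge0$ and let $f$ be decomposable. Then $\bar Q\ge2^{-d}\,t$. If $d\ge1$, $t>0$ and $\bar Q=2^{-d}t$, then for all $i\ne j$ and $y,y'\in V_i$,
\begin{equation}\label{eq:lines}
\text{on every line in direction $j$, the sets $f_y$ and $f_{y'}$ are disjoint or equal.}
\end{equation}
\end{proposition}

We prove this in Section~\ref{sec:energy}. Linear functions have $Q_i=2^{-2d}=2^{-d}t$, so the inequality is sharp.

\begin{proof}[Proof of Theorem~\ref{thm:cost}]
We use induction on $d$; for $d=0$ we have $m(f)=\mathbb{E}f$. Let $d\ge1$. By Lemma~\ref{lem:cone} and the induction hypothesis, for every $i$ and every $y\in V_i$,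
\begin{equation}\label{eq:chain}
m(f)\ \le\ \mathbb{E}f_y+\mathbb{E}_z\,m(f_y\oplus f_z)\ \le\ \mathbb{E}f_y+2^{d-1}\,\mathbb{E}_z\,\mathbb{E}[f_y\oplus f_z].
\end{equation}
By \eqref{eq:slicemean} the average of the right side over $y\in V_i$ is $t+2^d(t-Q_i)$. Averaging also over $i$ and using Proposition~\ref{prop:energy},
\begin{equation}\label{eq:final}
m(f)\le t+2^d(t-\bar Q)\le t+2^dt-t=2^dt.
\end{equation}
\end{proof}

\section{The energy inequality}\label{sec:energy}

For two factors the inequality is an identity in disguise. With $f=a(x_0)\oplus b(x_1)$ as in Example~\ref{ex:two}, the density of $f$ on a line in direction $0$ is $\alpha$ or $1-\alpha$, so $t-Q_0=\mathbb{E}[\mathbb{E}_0f\,(1-\mathbb{E}_0f)]=\alpha(1-\alpha)$, and by symmetry $t-Q_1=\beta(1-\beta)$. Therefore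
\begin{equation}\label{eq:twoenergy}
2\bar Q-t=t-\alpha(1-\alpha)-\beta(1-\beta)=(\alpha-\beta)^2\ge0 .
\end{equation}

Two features of the statement cannot be dropped. Decomposability is needed: if all $n_i=n>2^d$ and $f$ is a single point, then $Q_i=t/n<2^{-d}t$ for all $i$; by \eqref{eq:box} this $f$ is not decomposable. And no such bound holds for each direction separately: a line in direction $0$ is decomposable and has $Q_0=t$, but $Q_j=t/n_j$ for $j\ne0$.

The proof is again an induction through the functions $F=f_y\oplus f_{y'}$. The induction hypothesis bounds the energies of $F$ from below by its density, whose average $2(t-Q_i)$ we know. If we bound the energies of $F$ from above by those of $f$, we obtain a lower bound for the latter. Two more quantities appear: for $i\ne j$ let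
\[
R_{ij}=\mathbb{E}\big[(\mathbb{E}_i\mathbb{E}_jf)^2\big],\qquad N_{ij}=\mathbb{E}\big[f\cdot\mathbb{E}_if\cdot\mathbb{E}_jf\big].
\]
Both are symmetric in $i,j$. The first is the mean squared density of $f$ on planes in directions $i,j$. The second counts corners: it is the probability that a uniform point $x$ and the two points obtained from $x$ by resampling $x_i$, respectively $x_j$, all lie in $f$.

\begin{lemma}\label{lem:upper}
Let $f:\Omega\to\{0,1\}$ be arbitrary, let $i\ne j$, let $y,y'\in V_i$ be independent and uniform, and let $F=f_y\oplus f_{y'}$. Then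
\[
\mathbb{E}_{y,y'}\,\mathbb{E}\big[(\mathbb{E}_jF)^2\big]\le2Q_j+2R_{ij}-4N_{ij},
\]
and equality implies \eqref{eq:lines} for this pair $i,j$ and all $y,y'\in V_i$.
\end{lemma}

\begin{proof}
Fix $y,y'$ and a line in direction $j$ in $\prod_{k\ne i}V_k$. Let $u,u',w$ be the densities of $f_y$, $f_{y'}$ and $f_yf_{y'}$ on this line. The density of $F$ is $u+u'-2w\ge0$, and
\begin{equation}\label{eq:pointwise}
(u+u'-2w)^2=(u+u')^2-2w(u+u')-2w(u+u'-2w)\le(u+u')^2-2w(u+u').
\end{equation}
Equality holds only if $w=0$ or $u+u'-2w=0$, that is, only if $f_y$ and $f_{y'}$ are disjoint or equal on the line.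

Now average over the line and over $y,y'$. As a function of $y$ and the line, $u$ is $\mathbb{E}_jf$, so $u^2$ and $u'^2$ average to $Q_j$. For a fixed line, $u$ and $u'$ are independent with mean $\mathbb{E}_i\mathbb{E}_jf$, so $uu'$ averages to $R_{ij}$. Finally, $wu$ is the average over the points $x$ of the line of $f(y,x)\,f(y',x)\,(\mathbb{E}_jf)(y,x)$, and averaging over $y'$ replaces $f(y',x)$ by $(\mathbb{E}_if)(y,x)$; so $wu$ averages to $N_{ij}$, and by symmetry so does $wu'$. This gives the bound. If it is an equality, then \eqref{eq:pointwise} is an equality for every line and every $y,y'$.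
\end{proof}

Let us see what this yields. Let $d\ge1$, let $f$ be decomposable with $t>0$, and assume the energy inequality for $d$ factors. Applied to $F$ it reads $\sum_{j\ne i}\mathbb{E}[(\mathbb{E}_jF)^2]\ge d\,2^{1-d}\,\mathbb{E}F$. Average over $y,y'$, use \eqref{eq:slicemean} and Lemma~\ref{lem:upper}, and sum over $i$. Each unordered pair $\{i,j\}$ occurs twice on the right, so
\begin{equation}\label{eq:induct}
d(d+1)\,2^{2-d}\,(t-\bar Q)\ \le\ \sum_{i<j}\big[2(Q_i+Q_j)+4R_{ij}-8N_{ij}\big].
\end{equation}
Jensen's inequality gives $R_{ij}\le\min(Q_i,Q_j)$. If we use this and discard $N_{ij}$, the right side is at most $4\sum_{i<j}(Q_i+Q_j)=4d(d+1)\bar Q$, and we obtain $\bar Q\ge2^{-d}(t-\bar Q)$. This falls short of $\bar Q\ge2^{-d}t$ by the factor $1-\bar Q/t$, which has to come from a lower bound for the corner counts.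

If $\mathbb{E}_if$ and $\mathbb{E}_jf$ equal the same constant at all points of $f$, then $4N_{ij}=(Q_i+Q_j)^2/t$. In general $N_{ij}$ can be much smaller. For the union of a row and a column in an $n\times n$ square we have $t\le2/n$, $Q_0,Q_1\ge1/n$ and $N_{01}\le3/n^2$, so $4N_{01}\le12/n^2$ while $(Q_0+Q_1)^2/t\ge2/n$. In such a case the line densities vary strongly within the plane, and then the bound $2R_{ij}\le Q_i+Q_j$ has slack. The next lemma says that this slack always covers the deficit of corners. It does not need decomposability.

\begin{lemma}\label{lem:plane}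
Let $f:\Omega\to\{0,1\}$ be arbitrary with $t>0$, and let $i\ne j$. Then
\[
Q_i+Q_j-2R_{ij}+4N_{ij}\ \ge\ \frac{(Q_i+Q_j)^2}{t}.
\]
\end{lemma}

\begin{proof}
We first work on a single plane, obtained by fixing all coordinates except $x_i,x_j$; until further notice $\mathbb{E}$ is the expectation over this plane. Let $s=\mathbb{E}f$ and assume $s>0$. Let $p=\mathbb{E}_if$, a function of $x_j$, and $q=\mathbb{E}_jf$, a function of $x_i$; both have mean $s$. Put
\[
\tilde p=p-s,\quad\tilde q=q-s,\quad v=\mathbb{E}\tilde p^2+\mathbb{E}\tilde q^2,\quad A=\mathbb{E}p^2+\mathbb{E}q^2=2s^2+v,\quad C=\mathbb{E}[fpq].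
\]
We claim that
\begin{equation}\label{eq:oneplane}
A-2s^2+4C\ge A^2/s .
\end{equation}
Define $r$ by $f=s+\tilde p+\tilde q+r$. Then $\mathbb{E}_ir=p-s-\tilde p=0$ and $\mathbb{E}_jr=q-s-\tilde q=0$, so $r$ is orthogonal to every function of one coordinate; moreover $\tilde p$ and $\tilde q$ are independent with mean $0$. Hence the four terms are mutually orthogonal. Since $f^2=f$ (this is where $f$ must be $\{0,1\}$-valued), $s=\mathbb{E}f^2=s^2+v+\mathbb{E}r^2$, that is,
\[
\mathbb{E}r^2=s-s^2-v .
\]
In particular $v\le s$. Orthogonality gives $\mathbb{E}[f\tilde p]=\mathbb{E}\tilde p^2$ and $\mathbb{E}[f\tilde q]=\mathbb{E}\tilde q^2$. The expectations of $\tilde p\tilde q$, $\tilde p^2\tilde q$ and $\tilde p\tilde q^2$ vanish by independence, so $\mathbb{E}[f\tilde p\tilde q]=\rho$, where $\rho=\mathbb{E}[r\tilde p\tilde q]$. Expanding $C=\mathbb{E}[f(s+\tilde p)(s+\tilde q)]$ gives $C=s^3+sv+\rho$, and therefore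
\[
A-2s^2+4C-\frac{A^2}s=v+4s^3+4sv+4\rho-\frac{4s^4+4s^2v+v^2}{s}=v\Big(1-\frac vs\Big)+4\rho .
\]
By the Cauchy--Schwarz inequality, independence, and the inequality between geometric and arithmetic mean,
\[
|\rho|\le\sqrt{\mathbb{E}r^2}\,\sqrt{\mathbb{E}\tilde p^2\,\mathbb{E}\tilde q^2}\le\frac v2\sqrt{s-s^2-v}.
\]
So \eqref{eq:oneplane} follows from $2\sqrt{s-s^2-v}\le1-\varepsilon$, where $\varepsilon=v/s\in[0,1]$. Both sides are nonnegative, and the difference of their squares is
\[
(1-\varepsilon)^2-4(s-s^2-s\varepsilon)=(1-2s)^2-2\varepsilon(1-2s)+\varepsilon^2=(1-2s-\varepsilon)^2\ge0 .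
\]

Now average over all planes, reading $A^2/s$ as $0$ on planes with $s=0$, where $A$ and $C$ vanish. The averages of $A$, $s^2$, $C$ and $s$ are $Q_i+Q_j$, $R_{ij}$, $N_{ij}$ and $t$. The Cauchy--Schwarz inequality applied to $A=(A/\sqrt s)\cdot\sqrt s$ on the planes with $s>0$ shows that the average of $A^2/s$ is at least $(Q_i+Q_j)^2/t$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:energy}]
We use induction on $d$. For $d=0$ the function $f$ is constant and $\bar Q=t$. Let $d\ge1$ and $t>0$ (for $t=0$ there is nothing to prove). The induction hypothesis gives \eqref{eq:induct}; this is the only place where decomposability is used. By Lemma~\ref{lem:plane}, $4R_{ij}-8N_{ij}\le2(Q_i+Q_j)-\frac2t(Q_i+Q_j)^2$, so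
\[
d(d+1)\,2^{2-d}\,(t-\bar Q)\le\sum_{i<j}\Big[4(Q_i+Q_j)-\frac2t(Q_i+Q_j)^2\Big].
\]
The mean of $Q_i+Q_j$ over the $\binom{d+1}2$ pairs is $2\bar Q$, so the mean of $(Q_i+Q_j)^2$ is at least $4\bar Q^2$. Hence the right side is at most $\binom{d+1}2\big(8\bar Q-8\bar Q^2/t\big)$. Dividing by $4d(d+1)$,
\begin{equation}\label{eq:quadratic}
2^{-d}\,(t-\bar Q)\ \le\ \frac{\bar Q}{t}\,(t-\bar Q).
\end{equation}
We know $\bar Q\le t$. If $\bar Q=t$, the inequality $\bar Q\ge2^{-d}t$ holds; otherwise we divide \eqref{eq:quadratic} by $t-\bar Q>0$.

If $\bar Q=2^{-d}t$, the two sides of \eqref{eq:quadratic} are equal, so every inequality used to derive it is an equality. This includes the bound of Lemma~\ref{lem:upper} for each ordered pair $i\ne j$, and \eqref{eq:lines} follows.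
\end{proof}

Theorem~\ref{thm:cost}, and with it Theorem~\ref{thm:bound}, is now proved.

\section{Extremal functions are Latin hypercubes}\label{sec:latin}

It remains to show that every extremal function is linear. We use induction on $d$, and Example~\ref{ex:two} is the case $d=1$. Throughout this section $d\ge2$, the function $f$ on $\Omega=V_0\times\dots\times V_d$ is extremal, and extremal functions on products of $d$ factors are assumed to be linear.

Equality in the energy inequality is necessary for extremality but does not suffice: by \eqref{eq:twoenergy} it holds for two factors whenever $\alpha=\beta$, while extremality requires $\alpha=\beta=\frac12$. So we also use equality in the coning step. For each $i$ and $y\in V_i$ the right side of \eqref{eq:chain} is at least $m(f)=2^dt$, and by \eqref{eq:final} its average is at most $2^dt$. Hence all inequalities in \eqref{eq:chain} and \eqref{eq:final} are equalities. Consequently $\bar Q=2^{-d}t$, so \eqref{eq:lines} holds, and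
\begin{equation}\label{eq:tight}
\mathbb{E}f_y+2^{d-1}\,\mathbb{E}_z\,\mathbb{E}[f_y\oplus f_z]=2^dt\qquad\text{for all }i\text{ and }y\in V_i .
\end{equation}
Moreover $m(f_y\oplus f_z)\le2^{d-1}\,\mathbb{E}[f_y\oplus f_z]$ for each $z$, with equality on average, hence for every $z$. So if $f_y\ne f_z$, then $f_y\oplus f_z$ is extremal, and by the induction hypothesis and Proposition~\ref{prop:linear},
\begin{equation}\label{eq:difflinear}
f_y\oplus f_z\ \text{is linear on }\textstyle\prod_{j\ne i}V_j\text{ and has density $2^{1-d}$ on every line.}
\end{equation}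

For $y,z\in V_i$ write $y\sim z$ if $f_y=f_z$. Elements of one class are indistinguishable for $f$, so the first task is to count the classes.

\begin{lemma}\label{lem:latin}
Each $V_i$ consists of $2^d$ classes of size $n_i2^{-d}$, and $\mathbb{E}_if\equiv2^{-d}$.
\end{lemma}

\begin{proof}
Fix $i$. Let the classes be $1,\dots,k$, let $\gamma_a$ be the proportion of $V_i$ in class $a$, let $f_a$ be the common slice of class $a$ and let $t_a=\mathbb{E}f_a$. Then $t=\sum_a\gamma_at_a$.

The sets $f_a$ are pairwise disjoint. Indeed, suppose $x\in f_a\cap f_b$ with $a\ne b$, and take the line through $x$ in any direction $j\ne i$. On this line $f_a$ and $f_b$ are not disjoint, so they are equal by \eqref{eq:lines}. Then $f_a\oplus f_b$ vanishes on the line, contradicting \eqref{eq:difflinear}.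

Disjointness and \eqref{eq:difflinear} give $t_a+t_b=2^{1-d}$ for $a\ne b$. For $y$ in class $a$, the function $f_y\oplus f_z$ is zero with probability $\gamma_a$ and has density $2^{1-d}$ otherwise, so \eqref{eq:tight} reads
\begin{equation}\label{eq:classes}
t_a+1-\gamma_a=2^dt\qquad(a=1,\dots,k).
\end{equation}

If $k=1$, then $\gamma_1=1$, $t_1=t$, and \eqref{eq:classes} says $t=2^dt$, which is false since $t>0$.

If $k=2$, then \eqref{eq:classes} gives $t_1-t_2=\gamma_1-\gamma_2$, and since $\gamma_1+\gamma_2=1$,
\[
t=\tfrac12(t_1+t_2)+\tfrac12(\gamma_1-\gamma_2)(t_1-t_2)=2^{-d}+\tfrac12(\gamma_1-\gamma_2)^2\ge2^{-d}.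
\]
Adding the two equations \eqref{eq:classes} gives $2^{1-d}+1=2^{d+1}t\ge2$, which is false for $d\ge2$.

So $k\ge3$. For distinct $a,b,c$ the equation $t_a+t_c=t_b+t_c$ shows $t_a=t_b$, so $t_a=2^{-d}$ for all $a$ and $t=2^{-d}$. Then \eqref{eq:classes} gives $\gamma_a=2^{-d}$ for all $a$, so $k=2^d$ and each class has size $n_i2^{-d}$. By disjointness a line in direction $i$ meets $f$ in at most one class, so $\mathbb{E}_if\le2^{-d}$ pointwise; as its mean is $t=2^{-d}$, equality holds everywhere.
\end{proof}

Let $W_i=V_i/{\sim}$, so $|W_i|=2^d$. Replacing one coordinate of a point by an equivalent element does not change $f$, so $f$ descends to a subset $\bar f\subseteq W_0\times\dots\times W_d$. By Lemma~\ref{lem:latin} every line of this product contains exactly one point of $\bar f$: it is a Latin hypercube. We single out the coordinate $0$. For $x\in W_1\times\dots\times W_d$ let the \emph{symbol} $S(x)$ be the unique $z\in W_0$ with $(z,x)\in\bar f$. Since each line in direction $i\ge1$ meets $\bar f$ once, $S$ is a bijection $W_i\to W_0$ in the $i$-th coordinate when the others are fixed.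

A Latin hypercube need not come from a group, let alone from $\mathbb{F}_2^d$. The additional structure comes from \eqref{eq:difflinear}, which says that the union of two symbol classes is linear. For any Latin hypercube and any $x$ with symbol $z$, one can change $x_i$ so that the symbol becomes $z'$. The point of the next lemma is that the new value depends only on $x_i$ and the pair $\{z,z'\}$, not on the other coordinates of $x$.

\begin{lemma}\label{lem:swap}
For each $i\in\{1,\dots,d\}$ and each unordered pair $z\ne z'$ in $W_0$ there is a map $\theta_i^{zz'}:W_i\to W_i$ such that, whenever $S(x)\in\{z,z'\}$, replacing $x_i$ by $\theta_i^{zz'}(x_i)$ changes the symbol to the other element of $\{z,z'\}$.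
\end{lemma}

\begin{proof}
Let $F=f_z\oplus f_{z'}$ be the sum of the slices of the two classes. By \eqref{eq:difflinear}, $F=[\sum_{j=1}^d\rho_j(x_j)=0]$ with balanced $\rho_j:V_j\to\mathbb{F}_2^{d-1}$. For $a\in V_i$ the slice $F_a$ is the set where $\sum_{j\ne i}\rho_j(x_j)=\rho_i(a)$. Since $d\ge2$, the sum has at least one term, and the $\rho_j$ are surjective; so this set is nonempty and determines $\rho_i(a)$. If $a\sim a'$, then $f_a=f_{a'}$, hence $F_a=F_{a'}$ and $\rho_i(a)=\rho_i(a')$. Thus each fiber of $\rho_i$, of size $n_i2^{1-d}$, is a union of classes of size $n_i2^{-d}$, and so of exactly two classes. Let $\theta_i^{zz'}$ exchange the two classes in each fiber.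

On $W_1\times\dots\times W_d$ the function $F$ is the indicator of $S(x)\in\{z,z'\}$, and it depends on $x_i$ only through $\rho_i$. So if $S(x)\in\{z,z'\}$, the new point also has its symbol in $\{z,z'\}$. It differs from $x$ exactly in the $i$-th coordinate, so its symbol differs from $S(x)$.
\end{proof}

\section{Recovering the group}\label{sec:group}

The following lemma is a statement about Latin hypercubes alone. An \emph{elementary abelian $2$-group} is an abelian group with $g+g=0$ for all $g$; it is a vector space over $\mathbb{F}_2$, so if it has order $2^d$ it is isomorphic to $\mathbb{F}_2^d$.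

\begin{lemma}\label{lem:group}
Let $d\ge2$, let $W_1,\dots,W_d,G$ be nonempty finite sets and let $S:W_1\times\dots\times W_d\to G$ be bijective in each coordinate when the others are fixed. Suppose that maps $\theta_i^{zz'}$ as in Lemma~\ref{lem:swap} exist for all $i$ and all unordered pairs $z\ne z'$ in $G$. Then $G$ has the structure of an elementary abelian $2$-group, and there are bijections $\varphi_i:W_i\to G$, such that $S(x)=\sum_i\varphi_i(x_i)$.
\end{lemma}

\begin{proof}
Fix a base point $o=(o_1,\dots,o_d)$ and let $e=S(o)$. Let $\varphi_i(a)$ be the symbol of $o$ with $o_i$ replaced by $a$. Then $\varphi_i:W_i\to G$ is a bijection with $\varphi_i(o_i)=e$. We first read off a group operation from each plane through $o$ in directions $1,j$, then show that these operations agree, and finally compute $S$.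

\emph{One plane.} Fix $j\in\{2,\dots,d\}$ and define an operation $\circ$ on $G$ by letting $\varphi_1(a)\circ\varphi_j(b)$ be the symbol of $o$ with $o_1,o_j$ replaced by $a,b$. Then $g\circ e=g=e\circ g$, and the maps $h\mapsto g\circ h$ and $g\mapsto g\circ h$ are bijections. View the table of $\circ$ as a Latin square with rows $g$ and columns $h$. Any two cells in one column, or in one row, extend to a $2\times2$ subsquare
\[
\begin{array}{c|cc}
 & h & h'\\ \hline
g & z & z'\\
g' & z' & z
\end{array}
\]
in the following sense.
\begin{itemize}
\item[(C)] If $g\ne g'$, $g\circ h=z$ and $g'\circ h=z'$, there is $h'$ with $g\circ h'=z'$ and $g'\circ h'=z$.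
\item[(R)] If $h\ne h'$, $g\circ h=z$ and $g\circ h'=z'$, there is $g'$ with $g'\circ h=z'$ and $g'\circ h'=z$.
\end{itemize}
For (C), the two cells have the same $j$-th coordinate; apply $\theta_j^{zz'}$ to it. For (R), apply $\theta_1^{zz'}$ to the common first coordinate.

Apply (C) to the rows $e\ne g$ and the column $h$. We get $h'$ with $e\circ h'=g\circ h$ and $g\circ h'=e\circ h$, that is, $h'=g\circ h$ and $g\circ h'=h$. Apply (R) to the row $g$ and the columns $e\ne h$. We get $g'$ with $g'\circ e=g\circ h$ and $g'\circ h=g\circ e$, that is, $g'=g\circ h$ and $g'\circ h=g$. Thus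
\begin{equation}\label{eq:invol}
g\circ(g\circ h)=h,\qquad(g\circ h)\circ h=g,
\end{equation}
and the excluded cases ($g=e$ in the first identity, $h=e$ in the second) hold because $e$ is an identity. The first identity with $h=e$ gives $g\circ g=e$.

The operation is commutative. Let $z=g\circ h$. The second identity gives $z\circ h=g$, so $z\circ g=z\circ(z\circ h)=h$ by the first. Also $g\circ z=g\circ(g\circ h)=h$. So $z\circ g=g\circ z$, and for fixed $g$ the element $z$ ranges over $G$ as $h$ does.

The operation is associative. Let $g\ne g'$, and take $h'$ from (C), so $g\circ h'=g'\circ h$ and $g'\circ h'=g\circ h$. By \eqref{eq:invol} the first equation gives $h'=g\circ(g'\circ h)$ and the second gives $h'=g'\circ(g\circ h)$. Hence $g\circ(g'\circ h)=g'\circ(g\circ h)$, which also holds for $g=g'$. By commutativity this reads $g\circ(h\circ g')=(g\circ h)\circ g'$.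

So $\circ$ makes $G$ an elementary abelian $2$-group with identity $e$; we write $+_j$ for $\circ$.

\emph{The operations agree.} Let $z\ne z'$. Given $a\in W_1$, choose $b$ with $\varphi_1(a)+_j\varphi_j(b)=z$; then $\varphi_1(\theta_1^{zz'}a)+_j\varphi_j(b)=z'$, and we add the two equations. Given $b\in W_j$, choose $a$ with $\varphi_1(a)+_j\varphi_j(b)=z$; then $\varphi_1(a)+_j\varphi_j(\theta_j^{zz'}b)=z'$, and we add again. The result is
\begin{equation}\label{eq:theta}
\varphi_1(\theta_1^{zz'}a)=\varphi_1(a)+_jz+_jz',\qquad\varphi_j(\theta_j^{zz'}b)=\varphi_j(b)+_jz+_jz'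
\end{equation}
for all $a,b$. With $z=e$ the first formula says $\varphi_1(a)+_jz'=\varphi_1(\theta_1^{ez'}a)$ for $z'\ne e$, and the right side does not involve $j$. Also $g+_je=g$ for all $j$. Since $\varphi_1$ is onto, all operations $+_j$ coincide. We write $+$ for the common operation and $0$ for $e$; then \eqref{eq:theta} says $\varphi_i(\theta_i^{zz'}a)=\varphi_i(a)+z+z'$ for every $i$.

\emph{The formula for $S$.} Suppose a point has symbol $z$ and $i$-th coordinate $a$, and that changing $a$ to $b\ne a$ gives the symbol $z'$. Then $z'\ne z$, and changing $a$ to $\theta_i^{zz'}(a)$ also gives $z'$, so $b=\theta_i^{zz'}(a)$ by bijectivity in the $i$-th coordinate. Hence $z'=z+\varphi_i(a)+\varphi_i(b)$, and this formula also holds for $b=a$. Move from $o$, where the symbol and all $\varphi_i(o_i)$ are $0$, to $x$ one coordinate at a time. The $i$-th step adds $\varphi_i(x_i)$ to the symbol, so $S(x)=\sum_i\varphi_i(x_i)$.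
\end{proof}

The hypothesis on the maps $\theta_i^{zz'}$ cannot be omitted. The addition table of $\mathbb{Z}/4$ violates (C): in column $0$ the rows $0,1$ carry the symbols $0,1$, and no $h'$ satisfies both $0+h'=1$ and $1+h'=0$.

\begin{proof}[Proof of Theorem~\ref{thm:extremal}]
A linear function is decomposable, nonzero and satisfies $m(f)\ge1=2^d\,\mathbb{E}f$ by Proposition~\ref{prop:linear}, so it is extremal by Theorem~\ref{thm:cost}. For the converse, the case $d=1$ is Example~\ref{ex:two}. Let $d\ge2$, assume the converse for $d$ factors, and let $f$ be extremal. By Lemmas~\ref{lem:swap} and~\ref{lem:group}, $W_0$ is an elementary abelian $2$-group of order $2^d$ and $S(x)=\sum_{i=1}^d\varphi_i(x_i)$ with bijections $\varphi_i:W_i\to W_0$. A point $(z,x)$ lies in $\bar f$ if and only if $z=S(x)$, that is, $z+\sum_{i=1}^d\varphi_i(x_i)=0$. Let $\varphi_0$ be the identity of $W_0$, let $\psi:W_0\to\mathbb{F}_2^d$ be a group isomorphism, and let $\pi_i$ be the composition of the quotient map $V_i\to W_i$ with $\psi\varphi_i$. The fibers of $\pi_i$ are the classes in $V_i$, which have equal size by Lemma~\ref{lem:latin}.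 So each $\pi_i$ is balanced and $f=[\sum_{i=0}^d\pi_i(x_i)=0]$.
\end{proof}

By the deduction at the end of Section~\ref{sec:translation}, this completes the proof of Theorem~\ref{thm:equality}.

\begin{thebibliography}{9}

\bibitem{source}
\emph{High-Dimensional Expansion and Crossing Numbers of Simplicial Complexes},
\texttt{https://\allowbreak research-explorer-playground.\allowbreak test.ista.ac.at//\allowbreak download/\allowbreak 11777/\allowbreak 11809/\allowbreak finalthesisPascalWildPDFA.pdf}

\end{thebibliography}
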